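# Total displacement of the zeros of $\xi^{(m)}$ to the right of a vertical line

## 1. Six zeros and their critical points

Take
$$p(w)=(w^2-3)(w^4+4)=w^6-3w^4+4w^2-12 .$$
Its zeros are $\pm\sqrt3$ and $\pm1\pm i$. The zero set is symmetric under $w\mapsto-w$ and under $w\mapsto\overline w$. Differentiate:
$$p'(w)=2w\,(3w^4-6w^2+4).$$
The second factor vanishes when $w^2=1\pm i/\sqrt3$. For such a $w$ we have $|w|^2=2/\sqrt3$, hence $(\operatorname{Re}w)^2=\frac12\big(|w|^2+\operatorname{Re}w^2\big)=\frac12\big(\frac2{\sqrt3}+1\big)=1.0773\ldots$ and $(\operatorname{Im}w)^2=\frac12\big(\frac2{\sqrt3}-1\big)=0.0773\ldots$. So the zeros of $p'$ are $0$ and approximately $\pm1.038\pm0.278\,i$.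

Did differentiation bring the zeros closer to the imaginary axis? The rightmost zero moved in, from $1.732$ to $1.038$. But count the zeros with $\operatorname{Re}w>1.02$: the polynomial $p$ has one, and $p'$ has two. So the counting function of a right half-plane can go up.

Now add distances instead of counting. For a line $u=c$, let the *displacement* to the right of it be the sum of $(\operatorname{Re}\omega-c)_+$ over the zeros $\omega$, where $x_+=\max(x,0)$.

* For $c=0$: $p$ has displacement $\sqrt3+1+1=3.732\ldots$, and $p'$ has $2(1.038\ldots)=2.076\ldots$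
* For $c=1$: $p$ has $\sqrt3-1=0.732\ldots$, and $p'$ has $2(0.038\ldots)=0.076\ldots$

The displacement went down both times. It is also an average of counts: if $N(x)$ is the number of zeros with real part $>x$, then $\int_c^\infty N(x)\,dx=\sum(\operatorname{Re}\omega-c)_+$, since a zero is counted for exactly those $x\ge c$ with $x<\operatorname{Re}\omega$. For $p$ and $c=0$: $N=3$ on $[0,1)$ and $N=1$ on $[1,\sqrt3)$, and the integral is $3+(\sqrt3-1)=2+\sqrt3$, as it should be.

A second example, shaped like a hypothetical quadruple of zeros off a critical line: let $0<a<b$ and let $p$ have zeros $\pm a\pm ib$. Then $p(w)=(w^2+a^2+b^2)^2-4a^2w^2$ and $p'(w)=4w\,(w^2+b^2-a^2)$, whose zeros $0,\ \pm i\sqrt{b^2-a^2}$ lie on the imaginary axis. The displacement to the right of $u=0$ falls from $2a$ to $0$.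

We now ask the same question for the Riemann $\xi$-function: does each differentiation lower the average displacement of the zeros from the critical line?

## 2. The zeros of $\xi^{(m)}$ and the averages $C(m)$

Let
$$\xi(s)=H(s)\zeta(s),\qquad H(s)=\frac s2(s-1)\pi^{-s/2}\Gamma\Big(\frac s2\Big).$$
We use these textbook facts: $\xi$ is entire of order $1$, real on the real axis, satisfies $\xi(1-s)=\xi(s)$, and has all its zeros in $0<\operatorname{Re}s<1$. It is not a polynomial, since by Stirling's formula it grows faster than any power as $s\to+\infty$.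

**Definition (counting function, displacement, $C(m)$).** Write the zeros of $\xi^{(m)}$ as $\rho_m=\beta_m+i\gamma_m$. Let $N_m(\sigma,T)$ be the number of them, with multiplicity, with $\beta_m>\sigma$ and $0<\gamma_m<T$. For $\frac12\le\sigma\le1$ put
$$D_m(\sigma,T)=\int_\sigma^1N_m(x,T)\,dx=\sum_{0<\gamma_m<T}(\beta_m-\sigma)_+,\qquad C(m)=\limsup_{T\to\infty}\frac1T\int_{1/2}^1N_m(\sigma,T)\,d\sigma .\tag{1}$$

The second expression for $D_m$ comes from the computation of Section 1, once we know $\beta_m<1$; this is part of Lemma 2(a). So $C(m)=\limsup D_m(\frac12,T)/T$.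

The text "Research Article" (https://sites.math.rutgers.edu/~am2365/Zeros_Forum.pdf) states as Conjecture 1.6 that $C(m)$ is a decreasing function of $m$. Here "decreasing" is meant in the non-strict sense, $C(m+1)\le C(m)$ for all $m\ge0$, and we say nothing about strictness. Three known results surround it.

1. The Riemann hypothesis for $\xi$ implies the Riemann hypothesis for every $\xi^{(m)}$. Under it, $C(m)=0$ for all $m$ and the claim is trivial. We do not assume it.
2. For $m=0$, Selberg proved $\int_{1/2}^1N_0(\sigma,T)\,d\sigma\ll T$.
3. More generally $\int_{1/2}^1N_m(\sigma,T)\,d\sigma\le e^{O(m)}T$ uniformly for $0\le m\le g(T)$, where $g(T)\to\infty$ and $g(T)=o(\log\log T)$. In particular every $C(m)$ is finite.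

We shall prove the conjecture unconditionally. It is convenient to center at the critical line. Put
$$w=s-\tfrac12=u+it,\qquad g_m(w)=\xi^{(m)}(\tfrac12+w),\qquad h_m=\frac{g_m'}{g_m}=\frac{g_{m+1}}{g_m}.$$
Zeros of $g_m$ are written $\omega=\operatorname{Re}\omega+i\gamma$, with $\operatorname{Re}\omega=\beta_m-\frac12$, and all sums over zeros are with multiplicity. Implied constants are absolute.

## 3. Littlewood's identity, and the missing sign for $h_m$

The function $h_m=g_{m+1}/g_m$ has the zeros of $g_{m+1}$ and the poles of $g_m$, so we want a formula for the displacement of zeros minus that of poles.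

**Lemma 1 (Littlewood).** Let $f\not\equiv0$ be meromorphic in a neighborhood of the rectangle $\mathcal R:\ c\le u\le U,\ |t|\le T$, without zeros or poles on the two horizontal sides and on the right side. Choose a continuous $\arg f$ on the right side and continue it leftwards along the two horizontal sides. Let $\nu(x)$ be the number of zeros minus the number of poles of $f$ in $x<u<U$, $|t|<T$, and let $J(x)=\int_{-T}^T\log|f(x+it)|\,dt$. Then
$$2\pi\int_c^U\nu(x)\,dx=J(c)-J(U)+\int_c^U\big[\arg f(x+iT)-\arg f(x-iT)\big]dx.\tag{2}$$

Zeros and poles on the left side $u=c$ are allowed.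

*Proof.* *$J$ is finite and continuous on $[c,U]$.* Let $x_j+it_j$ be the finitely many zeros and poles of $f$ in $\mathcal R$; they satisfy $|t_j|<T$. Write $f=R\,r$ with $R$ the rational function having exactly these zeros and poles and $r$ analytic and zero-free near $\mathcal R$. The part of $J$ coming from $r$ is continuous. The part from $R$ is a sum of terms $\pm\int_{-T}^T\log|x-x_j+i(t-t_j)|\,dt$. If the modulus inside is at most $1$, then, being at least $|t-t_j|$, it has logarithm of absolute value at most $\big|\log|t-t_j|\big|$. If it is larger than $1$, the logarithm is bounded on $\mathcal R$. So the integrand is dominated by $\big|\log|t-t_j|\big|+O_{\mathcal R}(1)$, which is integrable, and dominated convergence gives continuity in $x$.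

*The derivative of $J$.* Let $x\in(c,U)$ differ from all $x_j$. Then $f$ has no zeros or poles on the segment $u=x$, $|t|\le T$, so $J$ is continuously differentiable near $x$ and $J'(x)=\int_{-T}^T\operatorname{Re}\frac{f'}f(x+it)\,dt$. Apply the argument principle to $x\le u\le U$, $|t|\le T$, counterclockwise. Down the left side the change of argument is $-\int_{-T}^T\operatorname{Im}\big(i\frac{f'}f\big)dt=-J'(x)$. Hence
$$\begin{aligned}2\pi\nu(x)&=[\arg f(U-iT)-\arg f(x-iT)]+[\arg f(U+iT)-\arg f(U-iT)]\\&\quad+[\arg f(x+iT)-\arg f(U+iT)]-J'(x)\\&=\arg f(x+iT)-\arg f(x-iT)-J'(x).\end{aligned}$$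

*Integration.* By this formula $J'$ is bounded off the finite set $\{x_j\}$. Since $J$ is continuous, $\int_c^UJ'=J(U)-J(c)$, and integrating the formula gives (2). $\square$

The left side of (2) is $2\pi$ times the displacement of the zeros minus that of the poles, with respect to $u=c$.

**The direct attempt.** Apply (2) to $f=h_m$ with $U=\frac52$. The arguments on the horizontal sides are harmless: Lemma 2 below shows $\operatorname{Re}h_m>0$ at $u=\frac52$ and that the arguments of $g_m$ and $g_{m+1}$ vary by $O(\log T+m+1)$ along the sides. The real zeros contribute $O(m+1)$ and the rest is symmetric under conjugation. So for $0\le c<\frac12$ and $T\ge2$ not an ordinate of a zero of $g_m$ or $g_{m+1}$,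
$$D_{m+1}(\tfrac12+c,T)-D_m(\tfrac12+c,T)=\frac1{2\pi}\int_0^T\Big(\log|h_m(c+it)|-\log|h_m(\tfrac52+it)|\Big)dt+O(\log T+m+1).\tag{3}$$
For monotonicity of $C(m)$ we would need the integral, with $c=0$, to be at most $o(T)$. Here the method stops. The integrand has no sign: it tends to $+\infty$ at every zero of $g_m$ on the line $u=c$ (for instance at $w=0$ when $c=0$ and $m$ is odd, as $g_m$ is then an odd function). And bounding the two terms separately demands great accuracy. For $m=0$ the logarithmic derivative of $\xi$, written out in Section 5, gives $|h_0(\frac52+it)|=\frac12\log t+O(1)$ for large $t$. So the second term integrates to $T\log\log T+O(T)$, and the first would have to be bounded by the second up to $o(T)$.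

The obstruction is that $h_m(c+it)$ is compared with $h_m$ at a distant point. We should compare it with a function evaluated *at the same point*: some $k$ that has no zeros or poles to the right of $u=c$, so that $h_m/k$ has the same zeros and poles there as $h_m$; that is close to $h_m$ far to the right; and that satisfies $|k|\ge|h_m|$ on the line $u=c$.

## 4. Reflecting the zeros in the line $u=c$

Look at the real parts of the partial fractions on the line $w=c+it$:
$$\operatorname{Re}\frac1{w-\omega}=\frac{c-\operatorname{Re}\omega}{|w-\omega|^2}.$$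
Zeros with $\operatorname{Re}\omega\le c$ contribute a nonnegative amount, zeros to the right of the line a negative one, and the cancellation makes $\operatorname{Re}h_m$ small. Reflecting a zero in the line $u=c$ changes the sign of this real part and leaves the imaginary part alone. So reflect exactly the zeros on the right: every real part becomes nonnegative, and the imaginary part of the sum is unchanged.

**Definition (reflected zeros and $k_{m,c}$).** Let $0\le c<\frac12$. For a zero $\omega$ of $g_m$ put
$$\omega^*=\omega\ \text{ if }\operatorname{Re}\omega\le c,\qquad\omega^*=2c-\overline\omega\ \text{ if }\operatorname{Re}\omega>c,$$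
and
$$k_{m,c}(w)=\sum_\omega\Big(\frac1{w-\omega^*}+\frac1\omega\Big)\qquad(\text{read }1/\omega=0\text{ if }\omega=0).$$

For the sextic polynomial of Section 1 and $c=1$, the same rule moves only $\sqrt3$, to $2-\sqrt3$; the zeros $1\pm i$ lie on the line and stay. For a polynomial $p$ one drops the terms $1/\omega$, and $k$ is the logarithmic derivative of $\prod(w-\omega^*)$.

**The simplest case, $p(w)=w^2-1$, $c=0$.** The zeros $1,-1$ become $-1,-1$. So
$$h=\frac{2w}{w^2-1},\qquad k=\frac2{w+1},\qquad q:=\frac hk=\frac w{w-1}.$$
On the line, $|q(it)|=|t|/\sqrt{1+t^2}<1$, as planned. The displacement falls from $1$ (zero of $p$ at $1$) to $0$ (zero of $p'$ at $0$). Let us see (2) produce this. For $a,b\ge0$ we have $\int_{-\infty}^\infty\log\frac{a^2+t^2}{b^2+t^2}\,dt=2\pi(a-b)$, since the derivative in $a$ is $\int\frac{2a}{a^2+t^2}dt=2\pi$ for $a>0$, both sides are continuous in $a\ge0$, and both vanish at $a=b$. Hence, with $T=\infty$, $J(x)=\pi\big(|x|-|x-1|\big)$: it rises from $-\pi$ at $x=0$ to $\pi$ at $x=1$ and stays there. On the horizontal sides $q=1+O(1/T)$, so for fixed $U>1$ the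 argument terms vanish as $T\to\infty$. Identity (2) becomes $2\pi\int_0^U\nu=J(0)-J(U)=-2\pi$. This is right: $\nu=-1$ on $(0,1)$, because of the pole at $1$, and $\nu=0$ beyond.

For $\xi$ the result is as follows.

**Theorem 1.** There is an absolute constant $A_0$ such that for all $m\ge0$, $T\ge2$, $0\le c<\frac12$,
$$D_{m+1}(\tfrac12+c,T)=D_m(\tfrac12+c,T)-\frac1{2\pi}\int_0^T\log\left|\frac{k_{m,c}(c+it)}{h_m(c+it)}\right|dt+E,\qquad|E|\le A_0(\log T+m+1).\tag{4}$$
The integrand is locally integrable, and it is $\ge0$ outside a discrete set. Consequently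
$$D_{m+1}(\sigma,T)\le D_m(\sigma,T)+A_0(\log T+m+1)\qquad(\tfrac12\le\sigma\le1).\tag{5}$$

**Corollary 1 (Conjecture 1.6).** $C(m+1)\le C(m)$ for every $m\ge0$.

**Corollary 2.** $D_m(\sigma,T)\le D_0(\sigma,T)+A_0(m\log T+m^2)$ for $m\ge0$, $T\ge2$, $\frac12\le\sigma\le1$. With Selberg's bound, $\int_{1/2}^1N_m(\sigma,T)\,d\sigma\ll T$ holds uniformly for $0\le m\le\sqrt T$, with an absolute constant.

Three things must be supplied: basic control of the zeros of $g_m$ with explicit dependence on $m$ (Section 5), the properties of $k_{m,c}$ (Section 6), and the evaluation of every term of (2) for $f=h_m/k_{m,c}$ (Section 7).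

## 5. The zeros of $g_m$: strip, partial fractions, density

**Lemma 2.** For every $m\ge0$:

(a) All zeros of $g_m$ satisfy $|\operatorname{Re}\omega|<\frac12$. The zero set is nonempty and invariant, with multiplicity, under $\omega\mapsto-\omega$ and $\omega\mapsto\overline\omega$. We have $\sum_{\omega\ne0}|\omega|^{-2}<\infty$ and
$$h_m(w)=\sum_\omega\Big(\frac1{w-\omega}+\frac1\omega\Big),\qquad\operatorname{Re}h_m(w)=\sum_\omega\frac{u-\operatorname{Re}\omega}{|w-\omega|^2},\qquad\sum_{\omega\ne0}\operatorname{Re}\frac1\omega=0,$$
all absolutely convergent. In particular $\operatorname{Re}h_m>0$ for $u\ge\frac12$.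

(b) For $u>\frac12$: $\ \sum_\omega|w-\omega|^{-2}\le\dfrac{\operatorname{Re}h_m(w)}{u-\frac12}\ $ and $\ |h_m(w)-h_0(w)|\le\dfrac m{u-\frac12}$.

(c) $\sum_\omega\dfrac1{1+(t-\gamma)^2}\ll\log(2+|t|)+m+1$ for real $t$. Hence $\#\{\omega:|\gamma-t|\le1\}\ll\log(2+|t|)+m+1$.

(d) Let $T\ge1$ and suppose that no zero of $g_m$ has ordinate $\pm T$. Then for $0\le u\le\frac52$ the variation of $\arg g_m$ along the segment from $\frac52\pm iT$ to $u\pm iT$ is $\ll\log(T+2)+m+1$.

*Proof.* **Part (a): symmetry and factorization.** The function $g_m$ is entire, of order at most $1$, real on $\mathbb R$, and not a polynomial, because these properties pass to derivatives. Differentiating $\xi(\frac12-w)=\xi(\frac12+w)$ gives $g_m(-w)=(-1)^mg_m(w)$. These facts give the two symmetries of the zero set. Hadamard's theorem gives $\sum_{\omega\ne0}|\omega|^{-2}<\infty$ and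
$$g_m(w)=w^pe^{a+bw}\prod_{\omega\ne0}\Big(1-\frac w\omega\Big)e^{w/\omega}.$$
The product is an even function, since replacing $w$ by $-w$ has the same effect as replacing each $\omega$ by $-\omega$, and this only permutes the zeros. As $g_m$ is even or odd, $e^{-2bw}$ is constant, so $b=0$. If $g_m$ had only finitely many zeros, then $\sum 1/\omega$ over them would vanish by symmetry and $g_m$ would be a polynomial, which it is not. So there are (infinitely many) zeros. Logarithmic differentiation gives the formula for $h_m$. It converges absolutely because $\big|\frac1{w-\omega}+\frac1\omega\big|=\frac{|w|}{|\omega||w-\omega|}\le\frac{2|w|}{|\omega|^2}$ once $|\omega|\ge2|w|$.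

**Part (a): the strip, by induction on $m$.** For $m=0$ the bound $|\operatorname{Re}\omega|<\frac12$ is the recalled fact on $\xi$. Suppose it holds for $g_m$. Then $\big|\operatorname{Re}\frac1\omega\big|=\frac{|\operatorname{Re}\omega|}{|\omega|^2}\le|\omega|^{-2}$, so $\sum\operatorname{Re}\frac1\omega$ converges absolutely, and it is $0$ by $\omega\mapsto-\omega$. Taking real parts in the formula for $h_m$ and removing this zero sum gives the formula for $\operatorname{Re}h_m$. For $u\ge\frac12$ every term in it is positive, and there is at least one. So $\operatorname{Re}h_m>0$ there, and $g_{m+1}=g_mh_m$ has no zeros in $u\ge\frac12$, hence by symmetry none in $u\le-\frac12$. This is the bound for $g_{m+1}$.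

**Part (b): comparing $h_m$ with $h_0$.** Since $u-\operatorname{Re}\omega\ge u-\frac12>0$, the formula for $\operatorname{Re}h_m$ gives the first inequality. For the second, $g_{m+1}=g_mh_m$ gives $h_{m+1}=h_m+h_m'/h_m$, and
$$|h_m'|=\Big|\sum_\omega(w-\omega)^{-2}\Big|\le\frac{\operatorname{Re}h_m}{u-\frac12}\le\frac{|h_m|}{u-\frac12}.$$
So $|h_{m+1}-h_m|\le1/(u-\frac12)$. Sum over the index.

**Part (c): density of zeros.** With $s=\frac12+w$,
$$h_0(w)=\frac1s+\frac1{s-1}-\frac12\log\pi+\frac12\frac{\Gamma'}\Gamma\Big(\frac s2\Big)+\frac{\zeta'}\zeta(s).$$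
For $u\ge2$ we have $\operatorname{Re}s\ge\frac52$, so $\zeta'/\zeta$ is bounded, and Stirling's formula $\frac{\Gamma'}\Gamma(z)=\log z+O(1)$ for $\operatorname{Re}z\ge1$ gives
$$|h_0(w)|\ll\log(2+|w|)\qquad(u\ge2).\tag{6}$$
Now take $w=2+it$. Here $\frac32\le2-\operatorname{Re}\omega\le\frac52$, so $|w-\omega|^2\le\frac{25}4+(t-\gamma)^2\le\frac{25}4\big(1+(t-\gamma)^2\big)$ and
$$\frac{2-\operatorname{Re}\omega}{|w-\omega|^2}\ge\frac{3/2}{(25/4)\,(1+(t-\gamma)^2)}.$$
Summing, $\sum_\omega\frac1{1+(t-\gamma)^2}\le\frac{25}6\operatorname{Re}h_m(2+it)\ll\log(2+|t|)+m+1$ by (b) and (6). Each zero with $|\gamma-t|\le1$ contributes at least $\frac12$ to the sum, which gives the count.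

**Part (d): variation of the argument.** By conjugation it is enough to treat $+T$. Let $w_1=\frac52+iT$. The variation is $\operatorname{Im}\int h_m\,dw$ along the segment, whose length is at most $\frac52$, and we write
$$h_m(w)=h_m(w_1)+\sum_\omega\Big(\frac1{w-\omega}-\frac1{w_1-\omega}\Big).$$
The series converges uniformly on the segment by the third estimate below, so we integrate term by term.

* By (b) and (6), $|h_m(w_1)|\ll\log(T+2)+m+1$.
* By (c) there are $O(\log(T+2)+m+1)$ zeros with $|\gamma-T|\le1$. For each, $\arg(w-\omega)$ varies by at most $\pi$ on a horizontal segment. Also $|w_1-\omega|\ge\frac52-\frac12=2$, so the second fraction contributes at most $\frac52\cdot\frac12=\frac54$.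
* For the other zeros the bracket equals $\frac{w_1-w}{(w-\omega)(w_1-\omega)}$, of absolute value at most $\frac{5/2}{(T-\gamma)^2}\le\frac5{1+(T-\gamma)^2}$, because $(T-\gamma)^2\ge1$. By (c) the sum is $\ll\log(T+2)+m+1$. $\square$

## 6. The comparison function $k_{m,c}$

We now check that $k_{m,c}$ has the three properties demanded at the end of Section 3.

**Lemma 3.** Fix $m\ge0$ and $0\le c<\frac12$; write $h=h_m$, $k=k_{m,c}$.

(a) $k$ is meromorphic in $\mathbb C$ and analytic in $u>c$; its poles are the points $\omega^*$. It satisfies $\overline{k(\overline w)}=k(w)$ and $\operatorname{Re}k(w)=\sum_\omega\frac{u-\operatorname{Re}\omega^*}{|w-\omega^*|^2}>0$ for $u>c$.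

(b) On the line $u=c$, off the zeros of $g_m$: $\operatorname{Im}k=\operatorname{Im}h$ and $\operatorname{Re}k=\sum_\omega\big|\operatorname{Re}\frac1{w-\omega}\big|\ge|\operatorname{Re}h|$. Hence $|k|\ge|h|$ there.

(c) For $u>\frac12$: $\ \Big|\dfrac{k(w)}{h(w)}-1\Big|\le\dfrac1{u-\frac12}$.

*Proof.* **Convergence.** Reflection keeps the ordinate, $\operatorname{Im}\omega^*=\operatorname{Im}\omega$. A reflected zero has $2c-\frac12<\operatorname{Re}\omega^*<c$, and in all cases $|\omega^*-\omega|=2(\operatorname{Re}\omega-c)_+\le1$, because $\operatorname{Re}\omega<\frac12$ and $c\ge0$. Now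
$$\frac1{w-\omega^*}-\frac1{w-\omega}=\frac{\omega^*-\omega}{(w-\omega)(w-\omega^*)},\tag{7}$$
which is $O(|\omega|^{-2})$ for $w$ in a bounded set and all but finitely many $\omega$. So the series for $k$ converges absolutely and locally uniformly off its poles. A zero at $\omega=0$ is never reflected, so the convention $1/\omega=0$ causes no trouble.

**Part (a): $k$ has no zeros or poles to the right of the line.** The residue of $k$ at each $\omega^*$ is a positive integer, so every $\omega^*$ is a pole, and there are no others. They lie in $u\le c$. The map $\omega\mapsto\omega^*$ commutes with conjugation, and the zero set is invariant under conjugation, so $\overline{k(\overline w)}=k(w)$. Taking real parts and using $\sum\operatorname{Re}(1/\omega)=0$ gives the formula for $\operatorname{Re}k$. For $u>c\ge\operatorname{Re}\omega^*$ all its terms are positive. In particular $k\ne0$ there.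

**Part (b): $k$ dominates $h$ on the line.** The points $\omega^*$ on the line $u=c$ are exactly the zeros of $g_m$ with real part $c$, since reflected zeros end strictly to the left. So both functions are defined on the line off the zeros of $g_m$. Let $w=c+it$ and $\operatorname{Re}\omega>c$. Since $w-2c=-\overline w$,
$$w-\omega^*=w-2c+\overline\omega=-\overline{(w-\omega)},\qquad\text{so}\qquad\frac1{w-\omega^*}=-\overline{\Big(\frac1{w-\omega}\Big)}.$$
This has the same imaginary part as $\frac1{w-\omega}$ and the opposite real part. Hence $\operatorname{Im}k=\operatorname{Im}h$. Moreover $\operatorname{Re}\frac1{w-\omega}=\frac{c-\operatorname{Re}\omega}{|w-\omega|^2}$ is negative exactly for the reflected zeros, so after reflection each real part has become its absolute value. Using $\sum\operatorname{Re}(1/\omega)=0$ again,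
$$\operatorname{Re}k=\sum_\omega\Big|\operatorname{Re}\frac1{w-\omega}\Big|\ge\Big|\sum_\omega\operatorname{Re}\frac1{w-\omega}\Big|=|\operatorname{Re}h|.$$

**Part (c): $k$ is close to $h$ far to the right.** Let $\operatorname{Re}\omega>c$ and $u>\frac12>c$. Then
$$u-\operatorname{Re}\omega^*=(u-c)+(\operatorname{Re}\omega-c)\ge\big|(u-c)-(\operatorname{Re}\omega-c)\big|=|u-\operatorname{Re}\omega|,$$
so $|w-\omega^*|\ge|w-\omega|$. By (7), $|\omega^*-\omega|\le1$ and Lemma 2(b), $|k-h|\le\sum_\omega|w-\omega|^{-2}\le|h|/(u-\frac12)$. Since $\operatorname{Re}h>0$ here, we may divide by $|h|$. $\square$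

## 7. Littlewood's identity for $q=h_m/k_{m,c}$

We prove Theorem 1. Fix $m$ and $0\le c<\frac12$, write $h=h_m$, $k=k_{m,c}$, and put
$$q=\frac hk=\frac{g_{m+1}}{g_mk}.$$

**Step 1: where $q$ has zeros and poles, and its size on the line.** The function $q$ is meromorphic on $\mathbb C$, not identically $0$, and $q(\overline w)=\overline{q(w)}$. By Lemma 3(a), $k$ has neither zeros nor poles in $u>c$. So in $u>c$ the divisor of $q$ is (zeros of $g_{m+1}$) minus (zeros of $g_m$). By Lemma 3(b), $|q|\le1$ on $u=c$ off a discrete set (the zeros of $g_m$ and of $k$ on the line). A pole of $q$ on the line would make $|q|$ large nearby, so there is none. Thus $\log|q(c+it)|$ is $\le0$ off a discrete set, and its only singularities are logarithmic ones at isolated zeros, so it is locally integrable in $t$. As $\log|k/h|=-\log|q|$, this proves the statement about the integrand in Theorem 1.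

**Step 2: the size of $q$ far to the right.** For $u\ge\frac52$, Lemma 3(c) gives $|1/q-1|\le\frac1{u-1/2}\le\frac12$. Since $|\log(1+z)|\le2|z|$ for $|z|\le\frac12$,
$$|\log q|\le\frac2{u-\frac12}\qquad(u\ge\tfrac52,\ \text{principal branch}).\tag{8}$$

**Step 3: the rectangle.** We choose it so that Lemma 1 applies. Let $T\ge1$ be *admissible*: no zero of $g_m$ or $g_{m+1}$ has ordinate $\pm T$. This excludes only a countable discrete set of $T$, by Lemma 2(c). Let $U=T+3$ and let $\mathcal R$ be $c\le u\le U$, $|t|\le T$. On the right side, (8) excludes zeros and poles. On the horizontal sides with $u>c$, Step 1 excludes them. At the corners $c\pm iT$, the function $h=g_{m+1}/g_m$ is finite and nonzero, and $k$ is finite because its poles have the ordinates of zeros of $g_m$. There $|k|\ge|h|>0$, so $q$ is finite and nonzero. Lemma 1 therefore applies to $f=q$. We take the principal argument on the right side; by (8) its continuation along the horizontal sides is principal for all $u\ge\frac52$.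

The choice $U=T+3$ balances two costs. By (8) the right side costs about $T/U$, and the horizontal sides cost about $\int^U du/u=\log U$.

**Step 4: the left side of (2) is the change of displacement.** All zeros of $g_m$ and $g_{m+1}$ have real part $<\frac12<U$. A zero or pole of $q$ with real part $x_j>c$ is counted in $\nu(x)$ for $c\le x<x_j$. So $\int_c^U\nu$ is the sum of $(\operatorname{Re}\omega-c)_+$ over zeros of $g_{m+1}$ with $|\gamma|<T$ minus the same sum for $g_m$. Zeros with $\gamma>0$ and with $\gamma<0$ contribute equally, by conjugation. With $D_j=D_j(\frac12+c,T)$ and $r_j=\sum_{\gamma=0}(\operatorname{Re}\omega-c)_+$, the sum over real zeros of $g_j$,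
$$\int_c^U\nu(x)\,dx=2D_{m+1}+r_{m+1}-2D_m-r_m,\qquad0\le r_j\ll j+1,$$
the last bound by Lemma 2(c) with $t=0$.

**Step 5: the right side of (2).** We bound every term except $J(c)$.

* *Right side of $\mathcal R$.* By (8), $|J(U)|\le2T\cdot\frac2{U-1/2}\le4$.
* *Horizontal sides, $u\ge\frac52$.* By (8), $|\arg q|\le\frac2{u-1/2}$, and the integral over $\frac52\le u\le U$ is $\ll\log(T+2)$.
* *Horizontal sides, $c<u\le\frac52$.* By (8), $|\arg q(\frac52\pm iT)|\le1$. From $\frac52\pm iT$ to $u\pm iT$, the change of $\arg q$ is the change of $\arg g_{m+1}$, minus that of $\arg g_m$, minus that of $\arg k$. The first two are $\ll\log(T+2)+m+1$ by Lemma 2(d). The third is less than $\pi$ in absolute value, because $\operatorname{Re}k>0$ along the way. The length is at most $\frac52$, so the contribution is $\ll\log(T+2)+m+1$.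
* *Left side of $\mathcal R$.* By $|q(\overline w)|=|q(w)|$, $J(c)=2\int_0^T\log|q(c+it)|\,dt$.

Insert Steps 4 and 5 in (2) and divide by $4\pi$: for admissible $T\ge1$,
$$D_{m+1}(\tfrac12+c,T)-D_m(\tfrac12+c,T)=\frac1{2\pi}\int_0^T\log|q(c+it)|\,dt+O\big(\log(T+2)+m+1\big).\tag{9}$$

**Step 6: all $T\ge2$.** We remove the admissibility condition. Let $T\ge2$ and let $T'\uparrow T$ through admissible values in $[1,T)$. The function $D_j(\sigma,\cdot)$ is a sum over zeros with $0<\gamma_j<T$, which are locally finite in the strip, so it is left-continuous. The integral in (9) is continuous in $T$, by local integrability. Hence (9) holds at $T$ with the same constant. For $T\ge2$ we have $T+2\le T^2$, so $\log(T+2)\le2\log T$. Since $\log|q|=-\log|k/h|$, this is (4).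

**Step 7: the inequality.** For $\frac12\le\sigma<1$ put $c=\sigma-\frac12$ in (4) and drop the integral, which is $\ge0$ by Step 1. For $\sigma=1$ both displacements are $0$. This is (5), and Theorem 1 is proved. $\blacksquare$

## 8. From one differentiation to $C(m)$ and to $m\le\sqrt T$

**Proof of Corollary 1.** Take $\sigma=\frac12$ in (5) and divide by $T$:
$$\frac1T\int_{1/2}^1N_{m+1}(\sigma,T)\,d\sigma\le\frac1T\int_{1/2}^1N_m(\sigma,T)\,d\sigma+A_0\frac{\log T+m+1}T.$$
For fixed $m$ the last term tends to $0$ as $T\to\infty$. Taking $\limsup_{T\to\infty}$ gives $C(m+1)\le C(m)$. So Conjecture 1.6 is true, unconditionally. $\blacksquare$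

**Proof of Corollary 2.** Sum (5), written with $j$ in place of $m$, over $j=0,1,\dots,m-1$. The left sides telescope against the right sides, and the errors add up to $A_0\big(m\log T+\sum_{j=0}^{m-1}(j+1)\big)\le A_0(m\log T+m^2)$. This is the first claim. If $m\le\sqrt T$, then $m\log T+m^2\le\sqrt T\log T+T\ll T$. Taking $\sigma=\frac12$ and using Selberg's bound $D_0(\frac12,T)\ll T$, we get $\int_{1/2}^1N_m(\sigma,T)\,d\sigma=D_m(\frac12,T)\ll T$ with an absolute constant. $\blacksquare$
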